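# Proper normal subgroups of the special tame group in dimension at least three

## 1. Polynomial automorphisms, tame maps, normal closures

Let $\mathbf k$ be a field of characteristic $p\ge 0$.

**Definition (polynomial automorphism).** A polynomial automorphism of $\mathbb A^n$ is a tuple $g=(g_1,\dots,g_n)$ of polynomials in $\mathbf k[x_1,\dots,x_n]$ with $\mathbf k[g_1,\dots,g_n]=\mathbf k[x_1,\dots,x_n]$. We regard $g$ as a map, and $gg'$ is composition: $(gg')_k=g_k(g'_1,\dots,g'_n)$. The group of all of them is $\operatorname{Aut}(\mathbb A^n)$. More generally, for a polynomial $h$ and a polynomial map $c=(c_1,\dots,c_n)$ we write $hc=h(c_1,\dots,c_n)$.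

Example: $u=(x_1+x_2^2,\,x_2,\,x_3)$ is an automorphism of $\mathbb A^3$ with inverse $(x_1-x_2^2,\,x_2,\,x_3)$.

**Definition (degree).** $\deg c=\max_k\deg c_k$, with $\deg 0=-\infty$. Substitution gives $\deg(hc)\le\deg h\cdot\deg c$, hence $\deg(gg')\le\deg g\cdot\deg g'$. Components of an automorphism are nonconstant, so $\deg g\ge1$, with equality exactly when $g$ is affine.

Example: $\deg u=\deg u^{-1}=2$, while $\deg(uu^{-1})=1$. The inequality can be very strict.

**Definition (Jacobian determinant).** This is the determinant of the matrix $(\partial g_i/\partial x_j)$. By the chain rule applied to $g^{-1}g=\mathrm{id}$ it is invertible in $\mathbf k[x_1,\dots,x_n]$, so it is a nonzero constant, and it is multiplicative in $g$.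

Example: it is $1$ for $u$, and it is $t$ for $\operatorname{diag}(t,1,\dots,1)$.

**Definition (tame and special tame groups).** $\operatorname{Tame}(\mathbb A^n)$ is the subgroup of $\operatorname{Aut}(\mathbb A^n)$ generated by the affine group $A_n=\operatorname{GL}_n(\mathbf k)\ltimes\mathbf k^n$ and the elementary automorphisms $(x_1,\dots,x_{n-1},x_n+P(x_1,\dots,x_{n-1}))$. $\operatorname{STame}(\mathbb A^n)$ is the subgroup of tame automorphisms with Jacobian determinant $1$.

Example: conjugating with a permutation of coordinates, every map that replaces one coordinate $x_i$ by $x_i+P(\text{the other coordinates})$ is tame; call it elementary in position $i$. So $u\in\operatorname{STame}(\mathbb A^3)$. The map $(x_3,\;x_1+x_3^2,\;x_2+x_3^3)$ is also in $\operatorname{STame}(\mathbb A^3)$: it is the linear map $(z_3,z_1,z_2)$, of determinant $1$, after $(x_1+x_3^2,x_2+x_3^3,x_3)$, which is a product of two elementary maps.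

**Definition (normal closure, simple group).** The normal closure of $a$ in a group $G$ is the smallest normal subgroup containing $a$; it consists of the products of conjugates of $a^{\pm1}$. A group $G\neq1$ is simple if its only normal subgroups are $1$ and $G$, that is, if every $a\ne1$ has normal closure $G$.

Example: in $A_n$ with $n\ge2$ the normal closure of a nontrivial translation consists of translations only, since a conjugate of a translation is a translation. So $A_n$ is not simple.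

Now the question can be posed. The notes "Polynomial Automorphisms Four Lectures At Basel, Switzerland September 5-9, 2016" state as a conjecture that $\operatorname{STame}(\mathbb A^n)$ is not simple; the claim is meant for every infinite field and every $n\ge3$. Is it true? Equivalently: is there a nontrivial special tame automorphism whose conjugates do not generate everything?

## 2. Finite fields, translations and elementary maps

**Finite fields.** If $\mathbf k$ has $q$ elements, $\operatorname{STame}(\mathbb A^n)$ acts on the finite set $\mathbf k^n$. The kernel of this action is normal. It is not trivial, as it contains $(x_1,\dots,x_{n-1},x_n+x_1^q-x_1)$, and it is proper, as it contains no nontrivial translation. Over an infinite field this breaks down at once: a polynomial that vanishes on $\mathbf k^n$ is zero, so the action on $\mathbf k^n$ is faithful.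

**The simplest elements.** Next we try the normal closures of the elements that we can write down easily. First, $\operatorname{STame}(\mathbb A^n)$, $n\ge2$, is generated by the elementary maps in all positions. Indeed, let $\mathrm{El}$ be the group they generate. It contains the translations and the transvections, hence $\operatorname{SL}_n(\mathbf k)$. It is normalized by the maps $\operatorname{diag}(t,1,\dots,1)$, which together with $\operatorname{SL}_n(\mathbf k)$ generate $\operatorname{GL}_n(\mathbf k)$. So every tame map is $a\cdot\operatorname{diag}(t,1,\dots,1)$ with $a\in\mathrm{El}$. Its Jacobian determinant is $t$, so it lies in $\operatorname{STame}(\mathbb A^n)$ only if $t=1$.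

**Observation 1.** Let $p=0$, $n\ge2$, and let $N$ be a normal subgroup of $\operatorname{STame}(\mathbb A^n)$ that contains a nontrivial affine map or a nontrivial elementary map. Then $N=\operatorname{STame}(\mathbb A^n)$.

*Check.* Write $\tau_v$ for the translation by $v$. If $g(x)=Mx+v$ is in $N$ with $M\ne1$, choose $w$ with $Mw\neq w$; then $g\tau_wg^{-1}\tau_w^{-1}=\tau_{Mw-w}$ is a nontrivial translation in $N$. If $e_P=(x_1,\dots,x_{n-1},x_n+P)\in N$ with $P$ nonconstant, let $\tau$ be the translation $x_j\mapsto x_j+1$ for a variable $x_j$ on which $P$ depends; then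
$$e_P^{-1}\,\tau^{-1}e_P\,\tau=(x_1,\dots,x_{n-1},\,x_n+P(\dots,x_j+1,\dots)-P)\in N .$$
In characteristic $0$ the difference is nonzero of smaller degree. Repeating, we reach a nonzero constant, that is, a nontrivial translation in $N$; other positions are the same. So in all cases $N$ contains a nontrivial translation and, conjugating with $\operatorname{SL}_n(\mathbf k)$, the translation $x_1\mapsto x_1+1$. Apply the displayed formula with $j=1$ and $P$ arbitrary; now $\tau^{\pm1}\in N$, so again the result lies in $N$. The operator $P\mapsto P(x_1+1,\dots)-P$ is surjective on $\mathbf k[x_1,\dots,x_{n-1}]$, since it maps $x_1^{k+1}$ to $(k+1)x_1^k$ plus lower powers. So $N$ contains all elementary maps in position $n$. Conjugating with signed permutation matrices of determinant $1$ gives all positions. $\square$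

So a proper normal subgroup has to avoid all affine maps: all its nontrivial elements must have degree at least $2$. We shall produce normal subgroups in which all nontrivial elements have degree larger than any prescribed bound.

## 3. Normal closures of powers of one automorphism

From now on $n\ge3$, $\mathbf k$ is any field, and $\mathbb G=\operatorname{Aut}(\mathbb A^n)$.

**Theorem B.** There is an explicit $f\in\operatorname{STame}(\mathbb A^n)$ (written down in Section 5) of infinite order such that for every $B$ there is $m\ge1$ for which the normal closure $N$ of $f^m$ in $\mathbb G$ satisfies: every $1\ne g\in N$ has $\deg g>B$.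

**Theorem A.** $\operatorname{STame}(\mathbb A^n)$ is not simple. More generally, no subgroup $\Gamma\le\mathbb G$ containing $f$ and a nontrivial affine map is simple. Moreover, every subgroup $\Gamma\le\mathbb G$ containing $f$ has a family of nontrivial normal subgroups with trivial intersection.

So the conjecture is true, over every field.

*Theorem B implies Theorem A.* Let $f\in\Gamma$. Then $N\cap\Gamma$ is normal in $\Gamma$ and contains $f^m\neq1$. For $B=1$ it contains no nontrivial affine map, because these have degree $1$; if $\Gamma$ contains one, $N\cap\Gamma$ is proper. Letting $B\to\infty$ we get a family of nontrivial normal subgroups of $\Gamma$ in whose intersection a nontrivial element would have degree larger than every $B$; so the intersection is trivial. Finally $\operatorname{STame}(\mathbb A^n)$ contains $f$ and the translations. $\square$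

The rest of the lecture proves Theorem B.

## 4. The degree of a composition

An element of $N$ is a product of conjugates of powers of $f^m$. The first thing to try is to make $\deg f^m$ huge and to hope that degrees multiply, at least roughly, when we compose. Here is where this stops working. For a polynomial $h$ of degree $d$ let $h_{\rm top}$ be its form of degree $d$. For a map $c$ with $\deg c=\gamma$ let $c^\circ\ne0$ be the vector of the homogeneous parts of degree $\gamma$ of $c_1,\dots,c_n$. The part of degree $d\gamma$ of $hc$ is $h_{\rm top}(c^\circ)$. So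
$$\deg(hc)=\deg h\cdot\deg c\iff h_{\rm top}(c^\circ)\neq0 .$$
For $h=x_1-x_2^2$ and $c=u=(x_1+x_2^2,x_2,x_3)$ we have $c^\circ=(x_2^2,0,0)$, $h_{\rm top}=-x_2^2$, so $h_{\rm top}(c^\circ)=0$, and indeed $hc=x_1$ has degree $1$ instead of $4$. In characteristic $0$ this danger exists for every automorphism $c$ with $\gamma\ge2$: the Jacobian determinant of $c^\circ$ is the part of degree $n(\gamma-1)>0$ of a constant, so it vanishes. By the Jacobian criterion the components of $c^\circ$ are algebraically dependent, and as they have the same degree or are $0$, there is a form that vanishes at $c^\circ$.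

What helps is to measure *how strongly* $h_{\rm top}$ vanishes at $c^\circ$. If some derivative of $h_{\rm top}$ of low order does not vanish at $c^\circ$, then the corresponding derivative of $h$, composed with $c$, has large degree. We then need an inequality that bounds $\deg((\text{derivative of }h)\,c)$ by $\deg(hc)$. For automorphisms there is one.

**Definition (Hasse derivatives).** For a multi-index $\alpha$, $\partial^{[\alpha]}h$ is defined by
$$h(x+s)=\sum_\alpha s^\alpha\,(\partial^{[\alpha]}h)(x). \tag{1}$$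
Thus $\partial^{[\alpha]}x^\beta=\binom{\beta}{\alpha}x^{\beta-\alpha}$ with $\binom\beta\alpha=\prod_k\binom{\beta_k}{\alpha_k}$. Example: in characteristic $2$ the second derivative of $x_1^2$ is $0$, but $\partial^{[(2,0,\dots,0)]}x_1^2=1$. A nonzero $\partial^{[\alpha]}h$ has degree at most $\deg h-|\alpha|$.

**Lemma 2.** Let $c\in\mathbb G$, $\gamma=\deg c$, and let $h$ be nonconstant. Then $\deg((\partial^{[\alpha]}h)c)\le\deg(hc)+(2n-1)|\alpha|\gamma$ for all $\alpha$.

*Proof.* For $\alpha=0$ this is clear; let $|\alpha|\ge1$.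

**Step 1: moving $c(y)$ by $s$ means moving $y$ by some $\eta$.** We want to express $h(c(y)+s)$ through $hc$. Put
$$\eta(y,s)=c^{-1}(c(y)+s)-y=\sum_{|\alpha|\ge1}s^\alpha\eta_\alpha(y),$$
a vector of polynomials which vanishes for $s=0$. Then $c(y+\eta)=c(y)+s$. Let $J$ be the Jacobian matrix of $c$. Expanding with (1), $c(y)+J\eta+\sum_{|\beta|\ge2}(\partial^{[\beta]}c)\eta^\beta=c(y)+s$, so
$$\eta=J^{-1}s-\sum_{|\beta|\ge2}J^{-1}(\partial^{[\beta]}c)\,\eta^\beta .\tag{2}$$
The entries of $J$ have degree at most $\gamma-1$ and $\det J$ is a nonzero constant. By the cofactor formula the entries of $J^{-1}$ have degree at most $(n-1)(\gamma-1)$. Also $\deg\partial^{[\beta]}c\le\gamma-|\beta|$.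

**Step 2: the degrees of the $\eta_\alpha$.** Put $\tau=n(\gamma-1)-1$ and $\mu=(2n-1)(\gamma-1)-1$; note $\tau+1\ge0$. We claim
$$\deg\eta_\alpha\le|\alpha|\mu-\tau .\tag{3}$$
For $|\alpha|=1$, $\eta_\alpha$ is a column of $J^{-1}$ and $\mu-\tau=(n-1)(\gamma-1)$. Let $|\alpha|=a\ge2$ and use induction. For $|\beta|=b\ge2$ the coefficient of $s^\alpha$ in $\eta^\beta$ is a sum of products of $b$ coefficients (entries of $\eta_{\alpha_1},\dots,\eta_{\alpha_b}$) with all $\alpha_j\ne0$ and $\sum_j\alpha_j=\alpha$; so $|\alpha_j|<a$, and the product has degree at most $a\mu-b\tau$. The factor $J^{-1}\partial^{[\beta]}c$ has degree at most $(n-1)(\gamma-1)+\gamma-b=\tau+2-b$. So by (2) $\deg\eta_\alpha$ is at most the maximum over $b\ge2$ of $a\mu+(\tau+2-b)-b\tau$. This is $\le a\mu-\tau$, because the difference $(a\mu-\tau)-(a\mu+\tau+2-b-b\tau)$ equals $(b-2)(\tau+1)\ge0$.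

**Step 3: comparing coefficients.** We have
$$\sum_\alpha s^\alpha(\partial^{[\alpha]}h)(c(y))=h(c(y)+s)=(hc)(y+\eta)=\sum_\beta\partial^{[\beta]}(hc)\,\eta^\beta .$$
For $|\alpha|=a\ge1$ only $|\beta|=b\ge1$ contributes to $s^\alpha$, and by (3) its contribution has degree at most $\deg(hc)-b+a\mu-b\tau=\deg(hc)+a\mu-b(\tau+1)\le\deg(hc)+a\mu$. Finally $\mu\le(2n-1)\gamma$. $\square$

We now single out pairs $(h,c)$ for which a derivative of low order is nonzero at $c^\circ$.

**Definition ($e_\pm$ and $\mathcal N_\pm$).** For nonconstant $h$ of degree $d$ let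
$$e_-(h)=d-\operatorname{ord}_{x_n}(h_{\rm top}),\qquad e_+(h)=d-\operatorname{ord}_{x_1}(h_{\rm top}),$$
where $\operatorname{ord}_{x_k}$ is the exponent of the largest power of $x_k$ dividing the form. Let
$$\mathcal N_-=\{c\in\mathbb G:\deg c_n=\deg c\},\qquad\mathcal N_+=\{c\in\mathbb G:\deg c_1=\deg c\}.$$
Example: for $h=x_1^2x_n^3+x_1$ we have $d=5$, $e_-(h)=2$, $e_+(h)=3$. The map $(x_1,x_2,x_3+x_1^2)$ lies in $\mathcal N_-$ but not in $\mathcal N_+$; the identity lies in both. So $e_-(h)$ small means that $h_{\rm top}$ is almost a power of $x_n$, and $c\in\mathcal N_-$ means $(c^\circ)_n\ne0$.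

**Lemma 3.** If $c\in\mathcal N_-$, then $\deg(hc)\ge(\deg h-2n\,e_-(h))\deg c$. If $c\in\mathcal N_+$, then $\deg(hc)\ge(\deg h-2n\,e_+(h))\deg c$.

*Proof.* First case. Let $d=\deg h$, $e=e_-(h)$, $h_{\rm top}=x_n^{d-e}Q$ with $Q\ne0$ a form of degree $e$. Work over the field $\mathbf k(y)$ at the point $c^\circ$. In $h_{\rm top}(c^\circ+s)=(c_n^\circ+s_n)^{d-e}Q(c^\circ+s)$ the first factor has nonzero constant term in $s$, and the second is a nonzero polynomial of degree $e$ in $s$. So there is a monomial $s^\alpha$ with $|\alpha|\le e$ and nonzero coefficient, that is, $(\partial^{[\alpha]}h_{\rm top})(c^\circ)\neq0$. This is the homogeneous part of degree $(d-|\alpha|)\deg c$ of $(\partial^{[\alpha]}h)c$, and no larger degree occurs. So $\deg((\partial^{[\alpha]}h)c)=(d-|\alpha|)\deg c$, and Lemma 2 gives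
$$\deg(hc)\ge(d-|\alpha|)\deg c-(2n-1)|\alpha|\deg c=(d-2n|\alpha|)\deg c\ge(d-2ne)\deg c .$$
The second case is the same with $x_1$ in place of $x_n$. $\square$

This sets the plan. We look for an $f$ such that, for *every* polynomial $h$, $hf^i$ has leading form almost a power of $x_n$ for large $i$, and almost a power of $x_1$ for very negative $i$; and such that, for *every* automorphism $c$, $f^jc$ lies in $\mathcal N_-$ for large $j$ and in $\mathcal N_+$ for very negative $j$. Then degrees will multiply, up to a factor $2$, whenever a long enough piece of a power of $f$ lies between two automorphisms.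

## 5. The automorphism $f$

Let $r=3$ if $p\ne3$ and $r=4$ if $p=3$; so $p\nmid r$. Let $M=n-1$, $r_k=r^{2^{k-1}}$ for $1\le k\le M-1$, $r_M=1$, and $C=\prod_{k<M}r_k$. Choose $D\ge1+24nC$ with $p\nmid D$. Let $m_1,\dots,m_{n-1}$ be a permutation of $Dr_1,\dots,Dr_M$ such that $\lambda:=m_{n-1}$ is the largest and $m_1$ the second largest. The values $r_k$ in increasing order are $1,r,r^2,r^4,\dots$, and consecutive ratios are at least $3$. So
$$\lambda\ge3m_1,\qquad m_1\ge3m_k\ (2\le k\le n-2),\qquad m_k\ge D\ge2,\qquad p\nmid\lambda .\tag{4}$$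
Put $\theta_1(t)=t^{m_1}+t^\lambda$, $\theta_k(t)=t^{m_k}$ for $2\le k\le n-1$ (so $\theta_{n-1}(t)=t^\lambda$), $\epsilon=(-1)^{n-1}$, and
$$f(x)=(\epsilon x_n,\;x_1+\theta_1(x_n),\;\dots,\;x_{n-1}+\theta_{n-1}(x_n)).\tag{5}$$
Example: $n=3$, $p=0$. Then $r_1=3$, $r_2=1$, $C=3$, $D=217$ is allowed, and $f=(x_3,\;x_1+x_3^D+x_3^{3D},\;x_2+x_3^{3D})$.

With $A(z)=(\epsilon z_n,z_1,\dots,z_{n-1})$, $L(x)=(x_1+x_{n-1},x_2,\dots,x_n)$ and $T(x)=(x_1+x_n^{m_1},\dots,x_{n-1}+x_n^{m_{n-1}},x_n)$ we have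
$$f=A\,L\,T\,L^{-1}. \tag{6}$$
Indeed $TL^{-1}(x)$ has first component $x_1-x_{n-1}+x_n^{m_1}$ and $(n-1)$-st component $x_{n-1}+x_n^\lambda$; applying $L$ makes the first component $x_1+\theta_1(x_n)$; then $A$ shifts. As $\det A=\epsilon(-1)^{n-1}=1$, and $T$ is a product of elementary maps, $f\in\operatorname{STame}(\mathbb A^n)$. Solving (5) for $x$,
$$f^{-1}(y)=(y_2-\theta_1(\epsilon y_1),\;\dots,\;y_n-\theta_{n-1}(\epsilon y_1),\;\epsilon y_1).\tag{7}$$
Hence $\deg f=\deg f^{-1}=\lambda$, $f\in\mathcal N_-$ and $f^{-1}\in\mathcal N_+$. This is why $t^\lambda$ appears in both $\theta_1$ and $\theta_{n-1}$: with $\theta_1=t^{m_1}$ alone, the first component of $f^{-1}$ would have degree $m_1<\lambda=\deg f^{-1}$. Why the term $t^{m_1}$ is kept will be seen in Lemma 8, and why the exponents have these ratios is the subject of the next section.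

## 6. Polynomials along powers of $f$

Consider the map $T$. Give $x_1,\dots,x_{n-1},x_n$ the weights $m_1,\dots,m_{n-1},1$. The components of $T$ are weighted homogeneous of the same weights. So composing $h$ with $T$ preserves the weighted degree, which may be much larger than the degree, and one hopes that $\deg(hT)$ is comparable to it. There may be cancellation. Let $n=3$, $r=3$, weights $(D,3D,1)$, and $q=x_2-x_1^3$, of weight $3D$. Then
$$qT=x_2+x_3^{3D}-(x_1+x_3^D)^3=x_2-3x_1x_3^{2D}-3x_1^2x_3^D-x_1^3 .$$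
For $p\ne3$ the degree is $2D+1$, that is, about $(1-\frac13)\cdot3D$: a third is lost. For $p=3$ we would get $x_2-x_1^3$ and lose nearly everything; this is why $r=4$ then. The next lemma says that with our exponents one never loses more than the fraction $1/r$, up to a controlled error. It is a statement about the order of vanishing at the point $(1,\dots,1)$.

**Definition (monomial valuation).** For a nonzero polynomial $q(z_t,\dots,z_M)$ write $z_k=1+y_k$, and let $\omega_t(q)$ be the minimum of $\sum_kr_k\alpha_k$ over the monomials $y^\alpha$ that occur in $q$. Lowest parts multiply, so $\omega_t(qq')=\omega_t(q)+\omega_t(q')$. Write $\omega=\omega_1$. Example: for $M=2$, $r_1=3$, $r_2=1$, $p\ne3$: $z_1-z_2^3=y_1-3y_2-3y_2^2-y_2^3$ has $\omega=1$, while all its monomials in $z$ have weight $3$.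

**Lemma 4.** Let $0\ne q\in\mathbf k[z_1,\dots,z_M]$, and let all monomials $z^\alpha$ of $q$ satisfy $A_0\le\sum_kr_k\alpha_k\le B_0$ ($A_0,B_0$ real). Put $W=B_0-A_0$. Then $\omega(q)\le B_0/r+CW$.

*Proof.* Put $\vartheta_M=0$, $C_M=1$ and, for $t<M$, $\vartheta_t=\max(1/r_t,\,r_t\vartheta_{t+1})$, $C_t=r_tC_{t+1}$. By descending induction on $t$ we show $\omega_t(q)\le\vartheta_tB_0+C_tW$ for every nonzero $q$ in $z_t,\dots,z_M$ with weights in $[A_0,B_0]$. (Then $B_0\ge0$ and $W\ge0$.)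

**Step 1: one variable.** For $t=M$ the weight is the exponent, and $q=z_M^a\tilde q$ with $\tilde q(0)\ne0$ and $\deg\tilde q\le W$. So $q$ vanishes at $z_M=1$ to order at most $W$.

**Step 2: removing the dangerous factor.** Let $t<M$ and write $q=(z_t-z_M^{r_t})^aq_1$ with $z_t-z_M^{r_t}\nmid q_1$. The factor is weighted homogeneous of weight $r_t$. Looking at the parts of lowest and highest weight we see that $q_1$ has weights in $[A_0-r_ta,\,B_0-r_ta]$; in particular $r_ta\le B_0$. Moreover $z_t-z_M^{r_t}=y_t-r_ty_M-\cdots$ with higher powers of $y_M$ omitted. Here $r_t\neq0$ in $\mathbf k$, $y_M$ has value $1$ and $y_t$ has value $r_t>1$, so $\omega_t(z_t-z_M^{r_t})=1$.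

**Step 3: eliminating $z_t$.** Let $q_1'$ be $q_1$ with $z_t=z_M^{r_t}$. It is nonzero by the choice of $a$, and its weights lie in the same range as those of $q_1$. The substitution replaces $y_t$, of value $r_t$, by $(1+y_M)^{r_t}-1$, of $\omega_{t+1}$-value at least $1$, and leaves the other $y_k$ alone. So a monomial of value $v$ becomes a polynomial of value at least $v/r_t$, and $\omega_{t+1}(q_1')\ge\omega_t(q_1)/r_t$. By induction
$$\omega_t(q)=a+\omega_t(q_1)\le a+r_t\big(\vartheta_{t+1}(B_0-r_ta)+C_{t+1}W\big).$$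
The right side is affine in $a\in[0,B_0/r_t]$, so it is at most the larger of its values at the ends, namely $\max(r_t\vartheta_{t+1}B_0,\,B_0/r_t)+C_tW=\vartheta_tB_0+C_tW$.

**Step 4: the constants.** $C_1=C$. Unwinding, $\vartheta_1=\max_{k<M}r_1\cdots r_{k-1}/r_k$. As $r_1\cdots r_{k-1}=r^{1+2+\dots+2^{k-2}}=r^{2^{k-1}-1}$, each of these quotients is $1/r$. $\square$

**Lemma 5.** Let $h$ be nonconstant, $d=\deg h$, and let $\delta$ be its weighted degree for the weights $(m_1,\dots,m_{n-1},1)$. Then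
$$d+(D-1)e_-(h)\le\delta\le\lambda d,\tag{8}$$
$$\deg(hT)\ge\big(1-\tfrac1r\big)\delta-Cd,\tag{9}$$
$$e_-(hT)\le\frac{\delta-\deg(hT)}{D-1}.\tag{10}$$
The same holds with $T^{-1}$ in place of $T$.

*Proof.* **Step 1: (8).** Let $e=e_-(h)$. Some monomial of $h_{\rm top}$ contains $x_n$ exactly to the power $d-e$, so it has total degree $e$ in $x_1,\dots,x_{n-1}$. These variables have weight at least $D$, so its weight is at least $De+d-e$. All weights are at most $\lambda$, whence $\delta\le\lambda d$.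

**Step 2: (9).** Permuting $x_1,\dots,x_{n-1}$ does not affect (9), so let $m_k=Dr_k$. Let $q$ be the weighted leading form of $h$. Since $T$ is weighted homogeneous and an automorphism, the weighted leading form of $hT$ is $qT\ne0$. Put $\bar q=q(x_1,\dots,x_{n-1},1)$. In a monomial $x^\alpha$ of $q$ put $R=\sum_{k<n}r_k\alpha_k$. Then $\alpha_n=\delta-DR$ is determined by the other exponents, so $\bar q\ne0$. From $\alpha_n\ge0$ and $\sum_{k<n}\alpha_k+\delta-DR\le d$ we get $(\delta-d)/D\le R\le\delta/D$. Lemma 4 with $B_0=\delta/D$, $W=d/D$ gives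
$$\omega(\bar q)\le\frac{\delta}{Dr}+\frac{Cd}{D}.$$
Now $(qT)(x_1,\dots,x_{n-1},1)=\bar q(1+x_1,\dots,1+x_{n-1})$. So this polynomial has a monomial $x_1^{\beta_1}\cdots x_{n-1}^{\beta_{n-1}}$ with $\sum r_k\beta_k=\omega(\bar q)$. As $qT$ is weighted homogeneous of weight $\delta$, it contains the monomial $x_1^{\beta_1}\cdots x_{n-1}^{\beta_{n-1}}x_n^{\delta-D\omega(\bar q)}$. This monomial occurs in $hT$, because the rest of $hT$ has smaller weight. Its degree is at least $\delta-D\omega(\bar q)\ge\delta-\delta/r-Cd$.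

**Step 3: (10).** The weighted degree of $hT$ is $\delta$. A monomial of $(hT)_{\rm top}$ of degree $j$ in $x_1,\dots,x_{n-1}$ has weight at least $Dj+\deg(hT)-j$. So $(D-1)j\le\delta-\deg(hT)$, and $e_-(hT)$ is the largest such $j$.

**Step 4: $T^{-1}$.** With $\Sigma=\operatorname{diag}(-1,\dots,-1,1)$ we have $T^{-1}=\Sigma T\Sigma$, and composing with $\Sigma$ changes none of the quantities involved. $\square$

**Definition ($\mathcal P_\pm$).** $\mathcal P_\pm=\{h\text{ nonconstant}:e_\pm(h)\le\frac1{4n}\deg h\}$. Example: $x_n\in\mathcal P_-$, $x_1\in\mathcal P_+$, and $x_1x_n$ is in neither.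

The two sets are disjoint: for $h$ in both, $\operatorname{ord}_{x_1}(h_{\rm top})+\operatorname{ord}_{x_n}(h_{\rm top})\ge2(1-\frac1{4n})d>d$, which is impossible. For $h\in\mathcal P_\pm$ we have $\deg h-2n\,e_\pm(h)\ge\frac12\deg h$. So Lemma 3 yields the form we shall use again and again:
$$h\in\mathcal P_\pm,\ c\in\mathcal N_\pm\ \text{(same sign)}\implies\deg(hc)\ge\tfrac12\deg h\cdot\deg c.\tag{11}$$

**Proposition 6.** Let $h$ be nonconstant.

(a) If $h\notin\mathcal P_+$, then $\deg(hf)\ge3\deg h$ and $hf\in\mathcal P_-$. If $h\notin\mathcal P_-$, then $\deg(hf^{-1})\ge3\deg h$ and $hf^{-1}\in\mathcal P_+$. In particular $h\in\mathcal P_-$ implies $hf\in\mathcal P_-$ and $\deg(hf)\ge3\deg h$; and $h\in\mathcal P_+$ implies $hf^{-1}\in\mathcal P_+$ and $\deg(hf^{-1})\ge3\deg h$.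

(b) There is $\iota(h)\in\mathbb Z$ with $hf^i\in\mathcal P_+$ if and only if $i\le\iota(h)$, and $hf^i\in\mathcal P_-$ for $i\ge\iota(h)+2$.

(c) If $h\in\mathcal P_-$, then $\frac{e_-(hf)}{\deg(hf)}\le\frac12\frac{e_-(h)}{\deg h}$; if $h\in\mathcal P_+$, then $\frac{e_+(hf^{-1})}{\deg(hf^{-1})}\le\frac12\frac{e_+(h)}{\deg h}$.

Example for (b): $x_n\in\mathcal P_-$ is not in $\mathcal P_+$, and $x_nf^{-1}=\epsilon x_1\in\mathcal P_+$; so $\iota(x_n)=-1$.

*Proof.* **Step 1: translating from $f$ to $T$.** Composition with $A$ sends $x_1$ to $\epsilon x_n$ and permutes the other variables into $x_1,\dots,x_{n-1}$; composition with $A^{-1}$ sends $x_n$ to $\epsilon x_1$; $L^{\pm1}$ is linear and fixes $x_n$. So $e_-(gA)=e_+(g)$, $e_+(gA^{-1})=e_-(g)$, $e_-(gL^{\pm1})=e_-(g)$ for nonconstant $g$. By (6), $hf=(h_1T)L^{-1}$ with $h_1=hAL$, and $hf^{-1}=(h_2T^{-1})L^{-1}A^{-1}$ with $h_2=hL$. Hence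
$$e_-(h_1)=e_+(h),\quad e_-(hf)=e_-(h_1T);\qquad e_-(h_2)=e_-(h),\quad e_+(hf^{-1})=e_-(h_2T^{-1}),\tag{12}$$
and $h_1,h_2$ have the degree of $h$, while $h_1T$ and $h_2T^{-1}$ have the degrees of $hf$ and $hf^{-1}$.

**Step 2: (a).** Let $(h',T')=(h_1,T)$ if $h\notin\mathcal P_+$, resp. $(h_2,T^{-1})$ if $h\notin\mathcal P_-$. In both cases $e_-(h')>\frac d{4n}$ with $d=\deg h$. By (8) for $h'$, $\delta>(1+\frac{D-1}{4n})d\ge6Cd$. By (9), $\deg(h'T')\ge\frac23\delta-\frac16\delta=\frac12\delta\ge3Cd\ge3d$. By (10), $e_-(h'T')\le\frac{\delta}{D-1}\le\frac2{D-1}\deg(h'T')\le\frac1{4n}\deg(h'T')$, since $D-1\ge24nC$. With (12) this is (a). The last sentence of (a) holds because $\mathcal P_+$ and $\mathcal P_-$ are disjoint.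

**Step 3: (b).** By (a) the set $\{i:hf^i\in\mathcal P_+\}$ is downward closed, and $\deg(hf^{i-1})\ge3\deg(hf^i)$ for $i$ in it. It is not $\mathbb Z$, as otherwise $\deg(hf^i)\le3^{-i}\deg h$ for $i\ge0$, although degrees are at least $1$. If it were empty, (a) would give $\deg(hf^{i+1})\ge3\deg(hf^i)$ for all $i$, impossible as $i\to-\infty$. So it has a maximum $\iota=\iota(h)$. Since $hf^{\iota+1}\notin\mathcal P_+$, (a) gives $hf^{\iota+2}\in\mathcal P_-$, and $\mathcal P_-$ is stable under $h\mapsto hf$.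

**Step 4: (c).** Let $h\in\mathcal P_-$, $d=\deg h$, $e=e_-(h)$. Lemma 3 with $c=f\in\mathcal N_-$ gives $\deg(hf)\ge\lambda(d-2ne)\ge\frac12\lambda d$. By (12), (10) and (8) for $h_1$,
$$e_-(hf)\le\frac{\lambda d-\deg(hf)}{D-1}\le\frac{2n\lambda e}{D-1}.$$
So the ratio is at most $\frac{4n}{D-1}\cdot\frac ed\le\frac12\cdot\frac ed$. For $h\in\mathcal P_+$ put $e=e_+(h)$. Lemma 3 with $c=f^{-1}\in\mathcal N_+$, of degree $\lambda$, gives $\deg(hf^{-1})\ge\lambda(d-2ne)\ge\frac12\lambda d$, and Lemma 5 for $h_2$ and $T^{-1}$ gives $e_+(hf^{-1})\le\frac{\lambda d-\deg(hf^{-1})}{D-1}\le\frac{2n\lambda e}{D-1}$. We conclude as before. $\square$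

## 7. Automorphisms along powers of $f$

Now we compose on the other side, and look at $f^jc$ for $c\in\mathbb G$.

**Lemma 7.** If $c\in\mathcal N_-$, then $fc\in\mathcal N_-\setminus\mathcal N_+$ and $\deg(fc)=\lambda\deg c$. If $c\in\mathcal N_+$, then $f^{-1}c\in\mathcal N_+\setminus\mathcal N_-$ and $\deg(f^{-1}c)=\lambda\deg c$. Consequently $\deg f^k=\lambda^{|k|}$ for $k\in\mathbb Z$, $f^k\in\mathcal N_-$ for $k\ge0$, and $f^k\in\mathcal N_+$ if and only if $k\le0$.

*Proof.* Let $\deg c_n=\deg c=\gamma$. By (5) all components of $fc$ have degree at most $\lambda\gamma$, the $n$-th, $c_{n-1}+c_n^\lambda$, has degree $\lambda\gamma$, and the first, $\epsilon c_n$, has degree $\gamma<\lambda\gamma$. For $c\in\mathcal N_+$ use (7): the first component $c_2-\theta_1(\epsilon c_1)$ of $f^{-1}c$ has degree $\lambda\gamma$ and the $n$-th has degree $\gamma$. The rest follows from $\mathrm{id}\in\mathcal N_+\cap\mathcal N_-$. $\square$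

In particular $f$ has infinite order. To see that *every* $c$ is eventually caught by $\mathcal N_\pm$, we put $a_i=x_nf^ic$ and $\alpha_i=\deg a_i\ge1$ for $i\in\mathbb Z$. By (5), $(f^{i+1}c)_1=\epsilon a_i$ and $(f^{i+1}c)_{k+1}=(f^ic)_k+\theta_k(a_i)$. Going down to the first component, resp. up to the $n$-th, we get
$$(f^ic)_k=\epsilon a_{i-k}+\sum_{l=1}^{k-1}\theta_l(a_{i-k+l}),\tag{13}$$
$$(f^ic)_k=a_{i+n-k}-\sum_{l=k}^{n-1}\theta_l(a_{i+l-k}),\tag{14}$$
and (13) for $k=n$ is the recurrence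
$$a_i=\epsilon a_{i-n}+\sum_{l=1}^{n-1}\theta_l(a_{i-n+l}).\tag{15}$$

**Lemma 8.** For each $i$ there is $i'\ne i$ with $i-1\le i'\le i+n-1$ and $\alpha_{i'}\ge2\alpha_i$.

*Proof.* Put $u=i-1$ and $i^*=u+n-1=i+n-2$; then $i^*\ne i$ since $n\ge3$. Now (15) reads
$$a_{u+n}=\epsilon a_u+a_i^{m_1}+a_i^\lambda+\sum_{l=2}^{n-2}a_{u+l}^{m_l}+a_{i^*}^\lambda .$$
Let $\mu$ be the maximum of $\alpha$ on $\{u,\dots,u+n\}\setminus\{i\}$, and suppose $\mu<2\alpha_i$. By (4), all terms other than $a_i^\lambda$, $a_{i^*}^\lambda$, $a_i^{m_1}$ have degree at most $\max(\mu,\frac{m_1}3\mu)<m_1\alpha_i$. So $Z=a_i^\lambda+a_{i^*}^\lambda$ has degree at most $m_1\alpha_i$. We show that this is impossible.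

If $\alpha_i\neq\alpha_{i^*}$, then $\deg Z\ge\lambda\alpha_i\ge3m_1\alpha_i$, a contradiction. If $\alpha_i=\alpha_{i^*}$ and $Z\ne0$, factor over the algebraic closure: $Z=\prod_{\zeta^\lambda=-1}(a_{i^*}-\zeta a_i)$ with $\lambda$ distinct values $\zeta$, as $p\nmid\lambda$. The difference of two factors is a nonzero multiple of $a_i$, so at most one factor has degree less than $\alpha_i$, and $\deg Z\ge(\lambda-1)\alpha_i>m_1\alpha_i$, a contradiction. If $Z=0$, the recurrence contains $a_i^{m_1}$ as its only term of degree $m_1\alpha_i$, and all other terms have smaller degree, a contradiction. (In this last case the term $t^{m_1}$ of $\theta_1$ is indispensable.) $\square$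

**Proposition 9.** Let $C_0=5(n-1)$. For each $c\in\mathbb G$ there is $\kappa(c)\in\mathbb Z$ with $f^jc\in\mathcal N_+$ if and only if $j\le\kappa(c)$, and $f^jc\in\mathcal N_-$ for $j\ge\kappa(c)+C_0$.

*Proof.* **Step 1: exponential growth in blocks.** Let $\ell=n-1$ and $\beta_t=\max\{\alpha_i:t\ell\le i<(t+1)\ell\}$. If $\alpha_i=\beta_t$ with $i$ in block $t$, the index $i'$ of Lemma 8 lies in block $t-1$, $t$ or $t+1$, and not in block $t$, since $\alpha_{i'}\ge2\beta_t$. So $\max(\beta_{t-1},\beta_{t+1})\ge2\beta_t$ for all $t$. Let $\beta_{t_0}$ be minimal. From $\beta_{t_0}\le\beta_{t_0+1}$ we get $\beta_{t_0+2}\ge2\beta_{t_0+1}$, and inductively $\beta_{t+1}\ge2\beta_t$ for $t\ge t_0+1$. Symmetrically $\beta_{t-1}\ge2\beta_t$ for $t\le t_0-1$.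

**Step 2: reaching $\mathcal N_-$.** Let $i'$ be the first index in block $t_0+2$ with $\alpha_{i'}=\beta_{t_0+2}$. The $n-1$ indices before $i'$ lie in block $t_0+2$ before $i'$ or in block $t_0+1$; so $\alpha_{i'}>\alpha_{i'-1},\dots,\alpha_{i'-n+1}$. In (13) for $i=i'+1$ only indices in $[i'-n+1,i']$ occur, so all components of $f^{i'+1}c$ have degree at most $\lambda\alpha_{i'}$. In the $n$-th component $\theta_{n-1}(a_{i'})=a_{i'}^\lambda$ is the only term of that degree: the other $\lambda$-th power, in $\theta_1$, has argument $a_{i'-n+2}$ with $i'-n+2<i'$, and the remaining exponents are smaller than $\lambda$. So $f^{i'+1}c\in\mathcal N_-$. As $i'+1\le(t_0+3)\ell$, Lemma 7 gives $f^jc\in\mathcal N_-$ for $j\ge(t_0+3)\ell$.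

**Step 3: reaching $\mathcal N_+$.** Let $i'$ be the last index in block $t_0-2$ with $\alpha_{i'}=\beta_{t_0-2}$. Then $\alpha_{i'}>\alpha_{i'+1},\dots,\alpha_{i'+n-1}$. In (14) for $i=i'$ only indices in $[i',i'+n-1]$ occur, so all components have degree at most $\lambda\alpha_{i'}$. In the first component the only term of that degree comes from $\theta_1(a_{i'})$; the other $\lambda$-th power is that of $a_{i'+n-2}$, and $n\ge3$. So $f^{i'}c\in\mathcal N_+$, and $f^jc\in\mathcal N_+$ for $j\le(t_0-2)\ell$ by Lemma 7.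

**Step 4: conclusion.** By Lemma 7, $\{j:f^jc\in\mathcal N_+\}$ is downward closed, and it is bounded above because $f^jc\in\mathcal N_-$ implies $f^{j+1}c\notin\mathcal N_+$. Let $\kappa(c)$ be its maximum. Then $\kappa(c)\ge(t_0-2)\ell$, so $\kappa(c)+5\ell\ge(t_0+3)\ell$. $\square$

**Definition ($\pi$).** $\pi(g)=-\kappa(g)$ for $g\in\mathbb G$. Thus
$$f^{-i}g\in\mathcal N_+\iff i\ge\pi(g);\qquad f^{-i}g\in\mathcal N_-\ \text{ if } i\le\pi(g)-C_0;\qquad\pi(f^ig)=\pi(g)+i.\tag{16}$$
Example: $\pi(f^i)=i$, by Lemma 7. Think of $\pi(g)$ as the place on the line $\{f^i\}$ where $g$ projects.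

## 8. A pseudometric in which the line $\{f^i\}$ contracts

**Definition.** $\|g\|=\log\deg g$, $\Lambda=\log\lambda$, and $\rho(g,g')=\|g^{-1}g'\|+\|g'^{-1}g\|$. Since degrees are submultiplicative, $\|gg'\|\le\|g\|+\|g'\|$, and $\rho$ is a left-invariant pseudometric on $\mathbb G$. Example: $\rho(f^i,f^j)=2\Lambda|i-j|$, and $\rho(1,g)=0$ exactly for affine $g$.

Put $C_1=C_0+2$. The aim of this section is: the path from $g_1$ to $g_2$ has to pass near $f^i$ for every $i$ well between $\pi(g_1)$ and $\pi(g_2)$.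

**Lemma 10.** If $h$ is a component of $g^{-1}$, then $\pi(g)-C_1\le\iota(h)\le\pi(g)$.

*Proof.* For all $i$, $(hf^i)(f^{-i}g)=hg$ is a coordinate, of degree $1$. Suppose $i=\iota(h)+3\le\pi(g)-C_0$. Then $hf^{i-1}\in\mathcal P_-$, so $hf^i\in\mathcal P_-$ has degree at least $3$, and $f^{-i}g\in\mathcal N_-$; (11) gives $1\ge\frac32$, a contradiction. So $\iota(h)\ge\pi(g)-C_0-2$. Suppose $i=\iota(h)-1\ge\pi(g)$. Then $hf^i\in\mathcal P_+$ has degree at least $3$ and $f^{-i}g\in\mathcal N_+$, the same contradiction. So $\iota(h)\le\pi(g)$. $\square$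

**Proposition 11.** Let $g_1,g_2\in\mathbb G$.

(a) If $\pi(g_1)+2\le i\le\pi(g_2)-C_0$ or $\pi(g_2)\le i\le\pi(g_1)-C_1$, then $\|g_1^{-1}g_2\|\ge\|g_1^{-1}f^i\|+\|f^{-i}g_2\|-\log2$.

(b) If $\pi(g_1)+2\le i\le\pi(g_2)-C_1$, then $\rho(g_1,g_2)\ge\rho(g_1,f^i)+\rho(f^i,g_2)-2\log2$.

*Proof.* (a) Let $h$ be a component of $g_1^{-1}$. In the first case $i\ge\iota(h)+2$ by Lemma 10, so $hf^i\in\mathcal P_-$, and $f^{-i}g_2\in\mathcal N_-$. In the second case $i\le\iota(h)$, so $hf^i\in\mathcal P_+$, and $f^{-i}g_2\in\mathcal N_+$. By (11), $\deg(hg_2)\ge\frac12\deg(hf^i)\deg(f^{-i}g_2)$. Take the $h$ for which $\deg(hf^i)$ is maximal, that is, equal to $\deg(g_1^{-1}f^i)$. (b) Add the first case of (a) for $(g_1,g_2)$ and the second case for $(g_2,g_1)$. $\square$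

**Lemma 12.** Let $C_2=4C_1\Lambda+\log2$ and $C_4=C_2+\log2+C_1\Lambda$. Let $v,x,x'\in\mathbb G$, $k\in\mathbb Z$, $q=\pi(v)$.

(a) $\|f^{-k}v\|\ge\|f^{-q}v\|+\Lambda|k-q|-2C_0\Lambda$ and $\|v^{-1}f^k\|\ge\|v^{-1}f^q\|+\Lambda|k-q|-2C_1\Lambda-\log2$. Hence
$$\rho(f^k,v)\ge\rho(f^q,v)+2\Lambda|k-q|-C_2.\tag{17}$$

(b)
$$\|x^{-1}x'\|\ge\Lambda|\pi(x)-\pi(x')|-C_4.\tag{18}$$

*Proof.* **Step 1: the first inequality of (a).** For $k\ge q$ we have $f^{-q}v\in\mathcal N_+$, and Lemma 7 gives $\|f^{-k}v\|=\|f^{-q}v\|+(k-q)\Lambda$. For $k\le q-C_0$ we have $f^{-(q-C_0)}v\in\mathcal N_-$, so $\|f^{-k}v\|=\|f^{-(q-C_0)}v\|+(q-C_0-k)\Lambda$, and $\|f^{-(q-C_0)}v\|\ge\|f^{-q}v\|-C_0\Lambda$ by submultiplicativity. For $q-C_0\le k\le q$ use $\|f^{-k}v\|\ge\|f^{-q}v\|-|k-q|\Lambda$ and $|k-q|\le C_0$.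

**Step 2: the second inequality of (a).** For components $h$ of $v^{-1}$, Lemma 10 gives $hf^{q+2}\in\mathcal P_-$ and $hf^{q-C_1}\in\mathcal P_+$. For $k\ge q+2$ apply (11) with $c=f^{k-q-2}\in\mathcal N_-$ and take the $h$ with $\deg(hf^{q+2})$ maximal:
$$\|v^{-1}f^k\|\ge\|v^{-1}f^{q+2}\|+(k-q-2)\Lambda-\log2\ge\|v^{-1}f^q\|+(k-q)\Lambda-4\Lambda-\log2,$$
and $4\le2C_1$. For $k\le q-C_1$ apply (11) with $c=f^{k-q+C_1}\in\mathcal N_+$:
$$\|v^{-1}f^k\|\ge\|v^{-1}f^{q-C_1}\|+(q-C_1-k)\Lambda-\log2\ge\|v^{-1}f^q\|+|k-q|\Lambda-2C_1\Lambda-\log2.$$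
For $q-C_1<k<q+2$ use $\|v^{-1}f^k\|\ge\|v^{-1}f^q\|-|k-q|\Lambda$ and $|k-q|\le C_1$. Adding the two inequalities gives (17).

**Step 3: (b).** If $|\pi(x)-\pi(x')|<C_1$, the right side of (18) is negative. If $\pi(x')-\pi(x)\ge C_1$, put $i=\pi(x)+2\le\pi(x')-C_0$. Proposition 11(a), first case, and (a) give
$$\|x^{-1}x'\|\ge\|f^{-i}x'\|-\log2\ge\Lambda(\pi(x')-\pi(x)-2)-2C_0\Lambda-\log2 .$$
If $\pi(x)-\pi(x')\ge C_1$, put $i=\pi(x')\le\pi(x)-C_1$. The second case gives $\|x^{-1}x'\|\ge\|x^{-1}f^i\|-\log2\ge\Lambda|\pi(x)-\pi(x')|-2C_1\Lambda-2\log2$. Both are at least the right side of (18). $\square$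

## 9. The elements that keep the line $\{f^i\}$ at bounded distance

The translates $g\langle f\rangle$ of our line will play the role of objects to project to. It will be essential that the projection of one object to a different one is bounded. The cosets of $\langle f\rangle$ might be too many for this. Compare with what would happen if we used $\langle f^2\rangle$ instead: the coset $f\langle f^2\rangle$ differs from $\langle f^2\rangle$ but runs along it, and its projection is unbounded. So we first collect all $g$ for which $g\langle f\rangle$ runs along $\langle f\rangle$.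

**Definition ($E$ and $E^+$).** $E$ is the set of $g\in\mathbb G$ such that for some $\sigma\in\{1,-1\}$ the degrees of $f^{-j}gf^{\sigma j}$ and of its inverse $f^{-\sigma j}g^{-1}f^j$ are bounded over $j\in\mathbb Z$. $E^+$ is the set of elements that admit $\sigma=1$. Example: $f\in E^+$, as $f^{-j}ff^j=f$.

$E$ is a subgroup: if $g$ admits $\sigma$, so does $g^{-1}$ (replace $j$ by $\sigma j$); and if $g'$ admits $\sigma'$, then $gg'$ admits $\sigma\sigma'$ because $f^{-j}gg'f^{\sigma\sigma'j}=(f^{-j}gf^{\sigma j})(f^{-\sigma j}g'f^{\sigma'\sigma j})$. Likewise $E^+$ is a subgroup, and its index in $E$ is at most $2$, since the quotient of two elements that admit $-1$ admits $1$.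

**Proposition 13.** There is $C_3$ such that $\operatorname{diam}\{\pi(gf^k):k\in\mathbb Z\}\le C_3$ for all $g\in\mathbb G\setminus E$.

*Proof.* Let $g\in\mathbb G$, $p_1=\pi(gf^{k_1})<p_2=\pi(gf^{k_2})$, and $I=\mathbb Z\cap[p_1+2,\,p_2-C_1]$. We show that if $I$ is long, then $g\in E$.

**Step 1: the translated line passes close to $f^i$.** Let $i\in I$, $v=g^{-1}f^i$, $q_i=\pi(v)$. By Proposition 11(b) for $gf^{k_1},gf^{k_2}$, left invariance, and (17),
$$2\Lambda|k_1-k_2|+2\log2\ge\rho(f^{k_1},v)+\rho(v,f^{k_2})\ge2\rho(f^{q_i},v)+2\Lambda|k_1-k_2|-2C_2 .$$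
So $\rho(f^i,gf^{q_i})\le D_0:=C_2+\log2$. Since $\rho(gf^{q_i},gf^{q_{i'}})=2\Lambda|q_i-q_{i'}|$, we get $\big||q_i-q_{i'}|-|i-i'|\big|\le\kappa_0:=D_0/\Lambda$ for $i,i'\in I$.

**Step 2: $q_i$ is almost $\pm i$ plus a constant.** Let $i_0<i_1$ be the endpoints of $I$, and assume $i_1-i_0>\kappa_0$. Then $q_{i_1}\ne q_{i_0}$; let $\sigma$ be the sign of $q_{i_1}-q_{i_0}$. Let $i\in I$. If $\sigma(q_i-q_{i_0})\ge0$, then $|q_i-q_{i_0}-\sigma(i-i_0)|\le\kappa_0$. Otherwise $q_{i_0}$ lies between $q_i$ and $q_{i_1}$, and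
$$(i_1-i_0-\kappa_0)+(i-i_0-\kappa_0)\le|q_{i_1}-q_i|\le i_1-i+\kappa_0,$$
so $2(i-i_0)\le3\kappa_0$ and $|q_i-q_{i_0}-\sigma(i-i_0)|\le2(i-i_0)+\kappa_0\le4\kappa_0$. With $b_0=q_{i_0}-\sigma i_0$ we obtain $\rho(f^i,gf^{\sigma i+b_0})\le D_0+8\Lambda\kappa_0=9D_0$ for all $i\in I$.

**Step 3: finitely many conditions imply all.** Let $\Delta=e^{9D_0}$, $J=\lfloor(i_1-i_0)/2\rfloor$, $i_m=i_0+J$, $g'=f^{-i_m}gf^{\sigma i_m+b_0}$. Then $f^{-j}g'f^{\sigma j}=f^{-(i_m+j)}gf^{\sigma(i_m+j)+b_0}$ and its inverse have degree at most $\Delta$ for $|j|\le J$, because $i_m+j\in I$. Let $Z_J^\sigma$ be the set of pairs $(\varphi,\psi)$ of $n$-tuples of polynomials of degree at most $\Delta$ over $\bar{\mathbf k}$ such that $\varphi\psi=\psi\varphi=\mathrm{id}$ and $\deg f^{-j}\varphi f^{\sigma j}\le\Delta$, $\deg f^{-\sigma j}\psi f^j\le\Delta$ for $|j|\le J$. The conditions are polynomial equations in the coefficients of $\varphi$ and $\psi$, so $Z_J^\sigma$ is Zariski closed in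 a fixed affine space, and it decreases with $J$. By the Hilbert basis theorem there is $J_0$, depending only on $f$ and $\Delta$, with $Z_J^\sigma=Z_{J_0}^\sigma$ for all $J\ge J_0$ and both $\sigma$. If $i_1-i_0\ge2J_0$, then $(g',g'^{-1})$ lies in all the sets $Z^\sigma_{J'}$, so $g'\in E$, and $g\in E$ as $f\in E$.

Hence for $g\notin E$ either $I$ has at most one element or $i_1-i_0\le\max(2J_0,\kappa_0)$, so $p_2-p_1\le C_3:=C_1+3+\max(2J_0,\kappa_0)$. $\square$

**Proposition 14.** $\langle f\rangle$ has finite index in $E$. Hence there is $m_0\ge1$ such that $\langle f^{m_0}\rangle$ is normal in $E$.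

The second assertion follows from the first: the normal core of $\langle f\rangle$, that is, the intersection of its finitely many conjugates in $E$, is a subgroup of finite index of $\langle f\rangle$. For the first we measure how $g\in E^+$ scales two growth functions.

*Proof.* **Step 1: the growth functions.** For nonconstant $h$ put $\nu_\pm(h)=\lim_{i\to\infty}\lambda^{-i}\deg(hf^{\pm i})$. The sequences do not increase since $\deg f^{\pm1}=\lambda$, so the limits exist. Clearly $\nu_\pm(hf^j)=\lambda^{\pm j}\nu_\pm(h)$ for $j\in\mathbb Z$. By Lemma 3 with $c=f^{\mp i}\in\mathcal N_\pm$ and $\deg c=\lambda^i$,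
$$\nu_-(h)\ge\tfrac12\deg h\ \ (h\in\mathcal P_+),\qquad\nu_+(h)\ge\deg h-2n\,e_-(h)\ge\tfrac12\deg h\ \ (h\in\mathcal P_-).\tag{19}$$
For any $h$ and $i=\iota(h)$ we have $hf^i\in\mathcal P_+$ and $hf^{i+2}\in\mathcal P_-$. Hence $\nu_-(h)=\lambda^i\nu_-(hf^i)\ge\frac12\lambda^i$ and $\nu_+(h)=\lambda^{-i-2}\nu_+(hf^{i+2})\ge\frac12\lambda^{-i-2}$. So
$$\nu_\pm(h)>0,\qquad\nu_+(h)\nu_-(h)\ge\tfrac14\lambda^{-2}.\tag{20}$$
If $h\notin\mathcal P_-$, then $hf^{-1}\in\mathcal P_+$ and $\deg(hf^{-1})\ge3\deg h$, so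
$$\nu_-(h)=\lambda^{-1}\nu_-(hf^{-1})\ge\tfrac{3}{2\lambda}\deg h\qquad(h\notin\mathcal P_-).\tag{21}$$
Finally $\nu_\pm(x_k)\le1$. By Lemma 7, $\nu_+(x_n)=1$ and $\nu_-(x_1)=1$; from $x_nf^{-1}=\epsilon x_1$ we get $\nu_-(x_n)=\lambda^{-1}\nu_-(x_1)=\lambda^{-1}$.

**Step 2: elements of $E^+$ scale $\nu_\pm$.** Let $g\in E^+$, $G_j=f^{-j}gf^j$, and let $\Delta_g$ be such that $\deg G_j\le\Delta_g$ for all $j\in\mathbb Z$. By Lemma 7, if $\kappa(G_j)\ge0$, then $\deg G_j\ge\lambda^{\kappa(G_j)}$, as $f^{\kappa(G_j)}G_j\in\mathcal N_+$; and if $\kappa(G_j)+C_0<0$, then $\deg G_j\ge\lambda^{-\kappa(G_j)-C_0}$, as $f^{\kappa(G_j)+C_0}G_j\in\mathcal N_-$. So $-C_0-\log_\lambda\Delta_g\le\kappa(G_j)\le\log_\lambda\Delta_g$. With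
$$c=\lceil2C_0+\log_\lambda\Delta_g\rceil$$
we therefore have $f^cG_j\in\mathcal N_-$ and $f^{-c}G_j\in\mathcal N_+$ for all $j$. Now $hgf^i=(hf^{i-c})(f^cG_i)$, and $hf^{i-c}\in\mathcal P_-$ for large $i$. By Lemma 3,
$$\frac{\deg(hgf^i)}{\deg(hf^{i-c})\deg(f^cG_i)}\in\Big[1-2n\frac{e_-(hf^{i-c})}{\deg(hf^{i-c})},\,1\Big],$$
and the lower end tends to $1$ by Proposition 6(c). Multiplying numerator and denominator by $\lambda^{-i}$ we see that the integers $\deg(f^cG_i)$ converge to $\lambda^c\nu_+(hg)/\nu_+(h)$. So they are eventually constant, and their limit does not depend on $h$. Hence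
$$\nu_+(hg)=\chi_+(g)\,\nu_+(h)\ \text{ for all } h,\qquad\chi_+(g)\in\lambda^{-c}\mathbb Z_{>0}.$$
In the same way $hgf^{-i}=(hf^{-i+c})(f^{-c}G_{-i})$ with $hf^{-i+c}\in\mathcal P_+$ for large $i$ and $f^{-c}G_{-i}\in\mathcal N_+$. Lemma 3 and Proposition 6(c) give $\nu_-(hg)=\chi_-(g)\nu_-(h)$ with $\chi_-(g)>0$ independent of $h$. So $\chi_\pm:E^+\to\mathbb R_{>0}$ are homomorphisms, and $\chi_+(f)=\lambda$. By (20) for $h=x_ng^k$, the numbers $(\chi_+\chi_-)(g)^k$, $k\in\mathbb Z$, are bounded below by a positive constant. So $\chi_-=\chi_+^{-1}$.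

**Step 3: the image of $\chi_+$ is discrete.** Let $1\le\chi_+(g)<\lambda$ and $h=x_kg$. Then $\nu_+(h)=\chi_+(g)\nu_+(x_k)\le\lambda$ and $\nu_-(h)=\chi_+(g)^{-1}\nu_-(x_k)\le1$. If $h\in\mathcal P_-$, (19) gives $\deg h\le2\lambda$; if not, (21) gives $\deg h\le\lambda$. So $\deg g\le2\lambda$. The same holds for all $G_j$, because $\chi_+(G_j)=\chi_+(g)$. So $\Delta_g=2\lambda$ is admissible in Step 2, and $c$ is the same for all these $g$. Thus $\chi_+(E^+)\cap[1,\lambda)\subset\lambda^{-c}\mathbb Z\cap[1,\lambda)$ is finite. A subgroup of $\mathbb R_{>0}$ that contains $\lambda$ and has only finitely many elements in $[1,\lambda)$ is infinite cyclic, and $\langle\lambda\rangle$ has finite index in it.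

**Step 4: the kernel of $\chi_+$ is finite.** Let $\chi_+(g)=1$, $\xi_i=x_nf^i$, and $h=\xi_igf^{-i}=x_n(f^igf^{-i})$. Then $\nu_+(h)=\nu_+(x_n)=1$ and $\nu_-(h)=\nu_-(x_n)=\lambda^{-1}$. If $h\notin\mathcal P_-$, (21) gives $\lambda^{-1}\ge\frac3{2\lambda}$, a contradiction. So $h\in\mathcal P_-$, and (19) gives $1\ge\deg h-2n\,e_-(h)\ge\frac12\deg h$. Hence $\deg h\le2$ and $e_-(h)\le\frac2{4n}<1$, so $e_-(h)=0$, so $\deg h=1$ and $h_{\rm top}$ is a multiple of $x_n$. Thus $h=u_ix_n+v_i$, that is,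
$$\xi_ig=u_i\xi_i+v_i,\qquad u_i\in\mathbf k^*,\ v_i\in\mathbf k,\qquad\text{for all }i\in\mathbb Z .$$
By (14) with $c=\mathrm{id}$ and $i=0$, every $x_k$ is a polynomial in $\xi_0,\dots,\xi_{n-1}$; composing with $f^j$, $\mathbf k[\xi_j,\dots,\xi_{j+n-1}]=\mathbf k[x_1,\dots,x_n]$ for all $j$. So these $n$ elements are algebraically independent. Substitute $g$ into $\xi_{j+n}=\epsilon\xi_j+\sum_{l=1}^{n-1}\theta_l(\xi_{j+l})$, which is (15), and express $\xi_{j+n}$ on the left by the same formula: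
$$u_{j+n}\Big(\epsilon\xi_j+\sum_{l=1}^{n-1}\theta_l(\xi_{j+l})\Big)+v_{j+n}=\epsilon(u_j\xi_j+v_j)+\sum_{l=1}^{n-1}\theta_l(u_{j+l}\xi_{j+l}+v_{j+l}).$$
Comparing the coefficients of $\xi_j$, $\xi_{j+n-1}^\lambda$ and $\xi_{j+n-1}^{\lambda-1}$ gives $u_{j+n}=u_j$, $u_{j+n}=u_{j+n-1}^\lambda$ and $0=\lambda u_{j+n-1}^{\lambda-1}v_{j+n-1}$. As $p\nmid\lambda$, all $v_i=0$; moreover $u_{i+1}=u_i^\lambda$, so $u_0^{\lambda^n-1}=1$. Since $g$ is determined by $\xi_0g,\dots,\xi_{n-1}g$, hence by $u_0$, there are at most $\lambda^n-1$ such $g$.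

By Steps 3 and 4, $\langle f\rangle$ has finite index in $E^+$, hence in $E$. $\square$

## 10. Projections to the cosets of $E$

Write $E=\bigsqcup_j\langle f\rangle t_j$ (finitely many $t_j$) and $c_E=\max_j\rho(t_j,1)$. Since $\rho(f^kt_j,f^k)=\rho(t_j,1)$, every $e\in E$ satisfies $\rho(e,f^k)\le c_E$ for some $k$. Let $\hat\rho(x,y)=\rho(x,y)+1$ for $x\ne y$ and $\hat\rho(x,x)=0$; this is a left-invariant metric on $\mathbb G$.

**Definition (projection distances).** Let $\mathcal Y=\{gE:g\in\mathbb G\}$. For $Y\in\mathcal Y$ and $x\in\mathbb G$ let $\Pi_Y(x)$ be the set of $y\in Y$ for which $\rho(y,x)$ is minimal (the minimum exists, as $\rho$ has values in $\log\mathbb N$). Put $\pi_Y(X)=\bigcup_{x\in X}\Pi_Y(x)$. For $X,Z$ that are elements of $\mathcal Y\setminus\{Y\}$ or points of $\mathbb G$ put $d_Y^\pi(X,Z)=\operatorname{diam}_{\hat\rho}(\pi_Y(X)\cup\pi_Y(Z))$, where $\pi_Y$ of a point $x$ is $\Pi_Y(x)$.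

This is symmetric, satisfies the triangle inequality, and is equivariant: $d^\pi_{gY}(gX,gZ)=d^\pi_Y(X,Z)$.

A model to keep in mind: pairwise disjoint lines in a tree, with $\pi_Y(X)$ the single point of $Y$ nearest to $X$. If $\pi_Y(X)\ne\pi_Y(Z)$, then the path from $X$ to $\pi_Y(X)$, along $Y$ to $\pi_Y(Z)$, and on to $Z$ has no backtracking. So it is the geodesic, and from $X$ both $Y$ and $Z$ are seen through the same point: $\pi_X(Y)=\pi_X(Z)$. Property (P1) below is the coarse form of this.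

**Lemma 15.** Let $c_2=2c_E+C_2+2\log2$. If $e\in E$, $v\in\mathbb G$ and $\rho(e,v)\le\min_{e'\in E}\rho(e',v)+2\log2$, then
$$\rho(e,f^{\pi(v)})\le c_2.\tag{22}$$
Moreover, for $g,x,z\in\mathbb G$,
$$\big|d^\pi_{gE}(x,z)-2\Lambda\,|\pi(g^{-1}x)-\pi(g^{-1}z)|\,\big|\le2c_2+1.\tag{23}$$

*Proof.* Take $k$ with $\rho(e,f^k)\le c_E$. Then $\rho(f^k,v)\le\rho(f^{\pi(v)},v)+2\log2+c_E$, and (17) bounds $2\Lambda|k-\pi(v)|$ by $C_2+c_E+2\log2$. Then $\rho(e,f^{\pi(v)})\le c_E+2\Lambda|k-\pi(v)|\le c_2$. For (23) we may take $g=1$ by equivariance. By (22) the points of $\Pi_E(x)$ and $\Pi_E(z)$ are within $c_2$ of $f^{\pi(x)}$ and $f^{\pi(z)}$, respectively, and $\rho(f^{\pi(x)},f^{\pi(z)})=2\Lambda|\pi(x)-\pi(z)|$. The extra $1$ is the difference between $\hat\rho$ and $\rho$. $\square$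

**Proposition 16.** There is $\theta>0$ such that for all distinct $X,Y,Z\in\mathcal Y$:

(P0) $\operatorname{diam}\pi_Y(X)\le\theta$;

(P1) if $d^\pi_Y(X,Z)>\theta$, then $d^\pi_X(Y,Z)\le\theta$;

(P2) the set of all $Y\in\mathcal Y$ with $Y\ne X,Z$ and $d_Y^\pi(X,Z)>\theta$ is finite.

*Proof.* If these hold for some $\theta$, they hold for larger ones.

**Step 1: (P0).** By equivariance let $Y=E$ and $X=gE$ with $g\notin E$. The elements of $X$ are $gf^kt_j$, with $\rho(gf^kt_j,gf^k)\le c_E$, and by (18) $|\pi(gf^kt_j)-\pi(gf^k)|\le(c_E+C_4)/\Lambda$. With Proposition 13, $\operatorname{diam}\pi(gE)\le C_5:=C_3+2(c_E+C_4)/\Lambda$. By (23), $\operatorname{diam}\pi_E(X)\le\theta_0:=2\Lambda C_5+2c_2+1$.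

**Step 2: (P1), also with $Z$ replaced by a point $z\in\mathbb G$.** Let
$$\theta\ge\max\big(\theta_0+4c_2+2,\ 2c_2+1+2\Lambda(3C_5+C_1+4)\big).$$
By equivariance let $Y=E$, and suppose $d_E^\pi(X,Z)>\theta$. Since $\pi_E(X)$ and $\pi_E(Z)$ have diameter at most $\theta_0$ (for a point at most $2c_2+1$), there are $x_0\in X$, $z_0\in Z$ with $d^\pi_E(x_0,z_0)>\theta$, and (23) gives $|\pi(x_0)-\pi(z_0)|>3C_5+C_1+4$. As $\pi(X)$ and $\pi(Z)$ have diameter at most $C_5$, the differences $\pi(z)-\pi(x)$ for $x\in X$, $z\in Z$ all have the same sign and absolute value at least $C_1+C_5+4$. If they are positive put $i_0=\max\pi(X)+2$; then $\pi(x)+2\le i_0\le\pi(z)-C_1$ for all $x\in X,z\in Z$. If they are negative put $i_0=\min\pi(X)-C_1$; then $\pi(z)+2\le i_0\le\pi(x)-C_1$. With $w=f^{i_0}\in Y$, Proposition 11(b) gives in both cases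
$$\rho(x,z)\ge\rho(x,w)+\rho(w,z)-2\log2\qquad(x\in X,\ z\in Z).$$
So if $x\in\Pi_X(z)$, then for all $x'\in X$
$$\rho(x,w)\le\rho(x,z)-\rho(w,z)+2\log2\le\rho(x',z)-\rho(w,z)+2\log2\le\rho(x',w)+2\log2 .$$
By (22), translated from $E$ to $X=gE$, $x$ is within $c_2$ of the point $gf^{\pi(g^{-1}w)}$. The same is true of every point of $\Pi_X(w)\subset\pi_X(Y)$. As $\operatorname{diam}\pi_X(Y)\le\theta_0$, we get $d_X^\pi(Y,Z)\le\theta_0+4c_2+2\le\theta$.

**Step 3: (P2), ordering the cosets.** Fix $\theta$ as in Step 2, $X\ne Z$, $x\in X$, $z\in Z$. By (P0), $d^\pi_Y(X,Z)\le d^\pi_Y(x,z)+2\theta$ for $Y\ne X,Z$. So it suffices to bound, for a constant $\theta_1$ with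
$$\theta_1>4\theta,\qquad\theta_1\ge\theta+4c_2+2+2\Lambda(C_1+2)+C_2+1+2\log2,$$
the number of $Y\in\mathcal Y$ with $d_Y^\pi(x,z)>\theta_1$; at the end we replace $\theta$ by $\theta_1+2\theta$. Let $Y_1,\dots,Y_\ell$ be distinct such $Y$. Write $i\to j$ if $i\ne j$ and $d^\pi_{Y_j}(x,Y_i)\le\theta$.

For $i\neq j$ at least one of $i\to j$, $j\to i$ holds, by (P1) with the point $x$. If $i\to j$, then $d^\pi_{Y_j}(Y_i,z)>\theta_1-\theta>\theta$, so
$$i\to j\implies d^\pi_{Y_i}(Y_j,z)\le\theta \tag{24}$$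
by (P1) with the point $z$. If $i\to j\to i$, then $d_{Y_i}^\pi(x,z)\le d^\pi_{Y_i}(x,Y_j)+d^\pi_{Y_i}(Y_j,z)\le2\theta$, a contradiction. Suppose $i\to j\to k\to i$. Then $d^\pi_{Y_i}(x,Y_k)\le\theta$ and, by (24), $d^\pi_{Y_i}(Y_j,z)\le\theta$, so $d^\pi_{Y_i}(Y_k,Y_j)>\theta_1-2\theta>\theta$ and, by (P1), $d_{Y_j}^\pi(Y_i,Y_k)\le\theta$. But also $d^\pi_{Y_j}(x,Y_i)\le\theta$ and $d^\pi_{Y_j}(Y_k,z)\le\theta$, so $d^\pi_{Y_j}(Y_i,Y_k)>\theta_1-2\theta>\theta$, a contradiction. So exactly one of $i\to j,j\to i$ holds for $i\ne j$, and there are no 3-cycles. Hence $\to$ is transitive, that is, a total order, and we may number so that $Y_1\to Y_2\to\cdots\to Y_\ell$.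

**Step 4: (P2), walking from $x$ to $z$.** Write $Y_i=g_iE$, $\pi_i(y)=\pi(g_i^{-1}y)$, $y_0=x$. We define $y_i\in Y_i$ for $i=1,\dots,\ell$ so that each step brings us closer to $z$ by at least $1$. Let $y_{i-1}$ be given. Then $2\Lambda|\pi_i(y_{i-1})-\pi_i(x)|\le\theta+2c_2+1$: this is trivial for $i=1$, and for $i\ge2$ it follows from (23) and $d^\pi_{Y_i}(x,Y_{i-1})\le\theta$. Since $2\Lambda|\pi_i(x)-\pi_i(z)|\ge\theta_1-2c_2-1$,
$$2\Lambda|\pi_i(y_{i-1})-\pi_i(z)|\ge\theta_1-\theta-4c_2-2 .$$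
Let $y_i=g_if^s$ with $s=\pi_i(z)-C_1$ if $\pi_i(y_{i-1})<\pi_i(z)$, and $s=\pi_i(z)+2$ otherwise. By the choice of $\theta_1$, Proposition 11(b) applies to $g_i^{-1}y_{i-1}$, $g_i^{-1}z$ and the exponent $s$: $\rho(y_{i-1},z)\ge\rho(y_{i-1},y_i)+\rho(y_i,z)-2\log2$. By (17), $\rho(y_{i-1},y_i)\ge2\Lambda|s-\pi_i(y_{i-1})|-C_2\ge1+2\log2$, because $|s-\pi_i(z)|\le C_1$. So $\rho(y_{i-1},z)\ge\rho(y_i,z)+1$, and $\ell\le\rho(x,z)$. $\square$

From now on $\theta$ is the constant of Proposition 16.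

## 11. Making the projection distances rigid

From the functions $d_Y^\pi:(\mathcal Y\setminus\{Y\})^2\to[0,\infty)$ we now use only this: they are symmetric, equivariant, satisfy the triangle inequality, $d^\pi_Y(X,X)\le\theta$, (P1) and (P2). By symmetry, (P1) says that for distinct $X,Y,Z$ at most one of $d^\pi_X(Y,Z)$, $d_Y^\pi(X,Z)$, $d_Z^\pi(X,Y)$ exceeds $\theta$. We want to improve "$d_Z^\pi(X,Y)$ is small" to "$X$ and $Y$ are indistinguishable from $Z$". The obvious attempt is to declare $X$ and $Y$ equivalent with respect to $Z$ when $d_Y^\pi(X,Z)$ is large, and to pass to the generated equivalence relation. A chain of $k$ such relations gives, by the triangle inequality, only a bound of the order of $k\theta$ for $d_Z^\pi$. The next lemma shows that the bound is $2\theta$ for chains of any length.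

**Lemma 17.** Fix $Z\in\mathcal Y$. For $X,Y\in\mathcal Y\setminus\{Z\}$ write $X\rightsquigarrow Y$ if $X\neq Y$ and $d_Y^\pi(X,Z)>8\theta$. Let $V_0,\dots,V_k\in\mathcal Y\setminus\{Z\}$ $(k\ge0)$ be such that $V_{i-1}\rightsquigarrow V_i$ or $V_i\rightsquigarrow V_{i-1}$ for $1\le i\le k$. Let $Q\in\mathcal Y\setminus\{V_0,\dots,V_k\}$ be such that $Q=Z$, or $d_Q^\pi(V_i,Z)>3\theta$ for all $i$. Then $d_Q^\pi(V_i,V_l)\le2\theta$ for all $i,l$.

*Proof.* Write $d$ for $d^\pi$. We use induction on $k$, for all $Q$ simultaneously; $k=0$ is clear. Let $k\ge1$.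

**Step 1: seen from the chain, $Q$ looks like $Z$.** If $Q\ne Z$, (P1) gives $d_{V_i}(Q,Z)\le\theta$ for all $i$. So in all cases
$$X\rightsquigarrow Y\ \text{ with }X,Y\in\{V_0,\dots,V_k\}\implies d_Y(X,Q)>7\theta.\tag{25}$$

**Step 2: what we construct.** We look for one member of the chain that separates all others from $Q$. For $i=1,\dots,k$ we construct $M_i\in\{V_0,\dots,V_i\}$ such that
$$\text{for each } l\le i:\quad V_l=M_i\ \text{ or }\ d_{M_i}(V_l,Q)>5\theta;\tag{26}$$
$$\text{if } j\text{ is the largest index}\le i\text{ with }V_j=M_i\text{, and } j<i,\text{ then } V_{j+1}\rightsquigarrow M_i.\tag{27}$$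
For $i=1$: if $V_0\rightsquigarrow V_1$, put $M_1=V_1$; otherwise $V_1\rightsquigarrow V_0$, and put $M_1=V_0$. In both cases (26) follows from (25), and (27) holds.

Let $M=M_i$ be constructed, $i<k$, and let $V=V_{i+1}$.

**Step 3: the case $V=M$.** Put $M_{i+1}=M$; (26) is inherited and (27) is vacuous.

**Step 4: the case $V\ne M$, $d_V(M,Q)>6\theta$.** Put $M_{i+1}=V$; (27) is vacuous. By (P1), $d_M(V,Q)\le\theta$. Let $l\le i$ with $V_l\ne M$. Then $d_M(V_l,Q)>5\theta$, so $V_l\neq V$ and $d_M(V_l,V)>4\theta$. By (P1), $d_V(V_l,M)\le\theta$, so $d_V(V_l,Q)>5\theta$. For $V_l=M$ we have $d_V(M,Q)>6\theta$. So (26) holds.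

**Step 5: the case $V\ne M$, $d_V(M,Q)\le6\theta$.** Put $M_{i+1}=M$. Let $j$ be the largest index $\le i$ with $V_j=M$; it is also the largest such index $\le i+1$. If $j=i$, then $M=V_i\rightsquigarrow V$ is impossible by (25), so $V\rightsquigarrow M$. If $j<i$, use (27) for $i$. So in all cases $V_{j+1}\rightsquigarrow M$, which is (27) for $i+1$, and $d_M(V_{j+1},Q)>7\theta$ by (25). If $j=i$, this proves (26).

Let $j<i$. Then $V_i\ne M$ and $d_M(V_i,Q)>5\theta$. We claim $d_M(V,V_i)\le\theta$. If $V_i\rightsquigarrow V$, then $d_V(V_i,Q)>7\theta$, so $d_V(V_i,M)>\theta$, and (P1) gives the claim. If $V\rightsquigarrow V_i$, then $d_{V_i}(V,Q)>7\theta$, while $d_{V_i}(M,Q)\le\theta$ by (P1); so $d_{V_i}(V,M)>6\theta$, and (P1) gives the claim. Hence $d_M(V,Q)>4\theta$. So for $j+1\le l\le i+1$ we have $V_l\ne M$ and $d_M(V_l,Q)>4\theta$. As $Q=Z$ or $d_M(Q,Z)\le\theta$, it follows that $d_M(V_l,Z)>3\theta$. So the induction hypothesis applies to the chain $V_{j+1},\dots,V_{i+1}$,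 which has $i-j<k$ steps, and to $M$ in place of $Q$: $d_M(V_{j+1},V)\le2\theta$. Therefore $d_M(V,Q)>7\theta-2\theta=5\theta$, which proves (26).

**Step 6: conclusion.** Let $M=M_k$. By (26) and (P1), $d_Q(V_l,M)\le\theta$ whenever $V_l\ne M$; also $d_Q(M,M)\le\theta$. So $d_Q(V_i,V_l)\le2\theta$. $\square$

**Proposition 18.** Put $\Theta=12\theta$. There are functions $d_Y:(\mathcal Y\setminus\{Y\})^2\to[0,\infty)$ $(Y\in\mathcal Y)$, $\mathbb G$-equivariant, with $|d_Y-d_Y^\pi|\le\Theta$ and: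

(S1) $d_Y$ is symmetric and satisfies the triangle inequality;

(S2) $d_Y(X,X)\le\Theta$;

(S3) if $d_Y(X,Z)>\Theta$, then $d_Z(W,Y)=d_Z(W,X)$ for all $W\neq Z$;

(S4) $\{Y\ne X,Z:d_Y(X,Z)>\Theta\}$ is finite for all $X\ne Z$.

*Proof.* For $Z\in\mathcal Y$ and $X\ne Z$ let $A_Z(X)$ be the connected component of $X$ in the graph on $\mathcal Y\setminus\{Z\}$ in which $X,Y$ are joined if $X\rightsquigarrow Y$ or $Y\rightsquigarrow X$ with respect to $Z$. By Lemma 17 with $Q=Z$, $d_Z^\pi\le2\theta$ on $A_Z(X)\times A_Z(X)$. Put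
$$d_Z(X,W)=\sup\{d_Z^\pi(X',W'):X'\in A_Z(X),\ W'\in A_Z(W)\}.$$
By the triangle inequality $d_Z^\pi\le d_Z\le d_Z^\pi+4\theta$. Symmetry, the triangle inequality and equivariance are inherited, and $d_Z(X,X)\le2\theta$. Let $d_Y(X,Z)>\Theta$. Then $X\neq Z$ by (S2), and $d_Y^\pi(X,Z)>8\theta$. So $X\rightsquigarrow Y$ with respect to $Z$, hence $A_Z(X)=A_Z(Y)$, and (S3) follows from the definition. (S4) follows from (P2). $\square$

**Definition (separating sets).** For $v\ne V$ in $\mathcal Y$ let $S(v,V)=\{S\ne v,V:d_S(v,V)>\Theta\}$; it is finite by (S4). In the tree model it consists of lines that the geodesic from $v$ to $V$ follows for a while.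

**Lemma 19.** (a) If $d_U(v,V)>\Theta$ and $d_S(v,U)>\Theta$, then $S\neq V$ and $d_S(\cdot,U)=d_S(\cdot,V)$. (b) If $S\in S(v,V)$, then $S(v,S)\subsetneq S(v,V)$.

*Proof.* (a) By (S3) the second inequality gives $d_U(\cdot,S)=d_U(\cdot,v)$. If $S=V$, then $d_U(v,V)=d_U(v,v)\le\Theta$, a contradiction. So $S\ne V$ and $d_U(S,V)=d_U(v,V)>\Theta$, and (S3) gives $d_S(\cdot,U)=d_S(\cdot,V)$. (b) Let $S'\in S(v,S)$. By (a) with $(U,V,S)$ replaced by $(S,V,S')$, $S'\ne V$ and $d_{S'}(v,V)=d_{S'}(v,S)>\Theta$. So $S(v,S)\subset S(v,V)$, and $S$ lies in the second set but not in the first. $\square$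

## 12. Windmills

Put $b=6\Theta$, and let $L\ge4b$. For $m=m_0K$ let $R_{gE}=g\langle f^m\rangle g^{-1}$. This is well defined, as $\langle f^m\rangle$ is normal in $E$ (it is characteristic in $\langle f^{m_0}\rangle$). Clearly $gR_Yg^{-1}=R_{gY}$, and $R_Y$ fixes $Y$. Let $1\ne t=gf^{ms}g^{-1}\in R_{gE}$ and $x\in X\ne gE$. As $\pi(f^{ms}g^{-1}x)=\pi(g^{-1}x)+ms$, (23) gives $d^\pi_{gE}(X,tX)\ge d^\pi_{gE}(x,tx)\ge2\Lambda m-2c_2-1$. So, since $d_Y\ge d_Y^\pi-\Theta$, for $K$ large enough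
$$d_Y(X,tX)\ge L\qquad\text{for all }1\ne t\in R_Y,\ X\ne Y.\tag{28}$$
Let $N=\langle R_Y:Y\in\mathcal Y\rangle$; this is the normal closure of $f^m$ in $\mathbb G$. We build $N$ step by step from $R_E$, keeping control over the cosets that are involved.

**Definition (windmill).** A windmill is a pair $(H,W)$ with $H\le\mathbb G$, $\emptyset\ne W\subset\mathcal Y$, $HW=W$, $R_w\le H$ for $w\in W$, and
$$d_V(x,x')\le2\Theta\qquad\text{for all }V\notin W,\ x,x'\in W.\tag{29}$$
Example: $(R_E,\{E\})$ is a windmill; (29) is (S2).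

Given a windmill let
$$\mathcal Z=\{Z\notin W:d_V(x,Z)\le b\text{ for all }V\notin W\cup\{Z\}\text{ and }x\in W\},$$
the cosets that are directly visible from $W$. Let $H'=\langle H,R_Z\ (Z\in\mathcal Z)\rangle$ and $W'=H'(W\cup\mathcal Z)$. The set $\mathcal Z$ is $H$-invariant. By (29) and the definition of $\mathcal Z$,
$$d_Z(x,y)\le b\qquad\text{for }Z\in\mathcal Z,\ x\in W,\ y\in(W\cup\mathcal Z)\setminus\{Z\}.\tag{30}$$

**Lemma 20.** Let $V\notin W\cup\mathcal Z$. (i) There is $Z\in\mathcal Z$ with $d_Z(x,V)>\Theta$ for all $x\in W$; consequently $d_V(x,x')\le\Theta$ for $x,x'\in W$. (ii) $d_V(x,Z'')\le\Theta$ for all $x\in W$, $Z''\in\mathcal Z$.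

*Proof.* As $V\notin W\cup\mathcal Z$, there are $U_0\notin W\cup\{V\}$ and $x_0\in W$ with $d_{U_0}(x_0,V)>b$. By (29), $d_{U_0}(x,V)>4\Theta$ for all $x\in W$.

(i) Fix $v\in W$. The set $\mathcal U=\{U\notin W\cup\{V\}:d_U(v,V)>4\Theta\}$ is contained in $S(v,V)$, so it is finite; it contains $U_0$. Take $U\in\mathcal U$ with $|S(v,U)|$ minimal. Suppose $U\notin\mathcal Z$. Then there are $U_1\notin W\cup\{U\}$ and $x\in W$ with $d_{U_1}(x,U)>b$, so $d_{U_1}(v,U)>4\Theta$. By Lemma 19(a), $U_1\neq V$ and $d_{U_1}(v,V)=d_{U_1}(v,U)>4\Theta$. So $U_1\in\mathcal U$, and $U_1\in S(v,U)$ gives $S(v,U_1)\subsetneq S(v,U)$ by Lemma 19(b), contradicting minimality. So $U\in\mathcal Z$, and by (29) $d_U(x,V)>2\Theta$ for all $x\in W$. Then (S3) gives $d_V(\cdot,x)=d_V(\cdot,U)$ for all $x\in W$, so $d_V(x,x')=d_V(U,U)\le\Theta$.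

(ii) Suppose $d_V(x,Z'')>\Theta$. As also $d_{U_0}(x,V)>\Theta$, Lemma 19(a) gives $U_0\ne Z''$ and $d_{U_0}(\cdot,V)=d_{U_0}(\cdot,Z'')$. So $d_{U_0}(x_0,Z'')>b$, contradicting $Z''\in\mathcal Z$. $\square$

**Definition (reduced expression).** Every $g\in H'$ can be written as $g=h_0t_1h_1\cdots t_kh_k$ with $h_i\in H$, $1\neq t_i\in R_{Z_i}$, $Z_i\in\mathcal Z$. The expression is reduced if $h_iZ_{i+1}\ne Z_i$ for $1\le i<k$. Example: $t_1t_2$ (all $h_i=1$) is reduced exactly if $Z_1\neq Z_2$.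

An expression with minimal $k$ is reduced: if $h_iZ_{i+1}=Z_i$, then $t_ih_it_{i+1}=t_i(h_it_{i+1}h_i^{-1})h_i\in R_{Z_i}h_i$, and $k$ could be lowered.

**Lemma 21.** Let the expression be reduced, $k\ge1$, $y\in W\cup\mathcal Z$, $y\ne h_k^{-1}Z_k$. Put $y_{k+1}=y$ and $y_i=t_ih_iy_{i+1}$. For $1\le i\le k$ and $x\in W$:

- $h_iy_{i+1}\ne Z_i$ and $d_{Z_i}(x,h_iy_{i+1})\le b$;
- $y_i\ne Z_i$ and $d_{Z_i}(x,y_i)\ge L-b$.

In particular $gy=h_0y_1\ne h_0Z_1$ and $d_{h_0Z_1}(x,gy)\ge L-b$ for $x\in W$.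

*Proof.* Descending induction on $i$. For $i=k$ the first claim is (30), applied to $h_ky\in W\cup\mathcal Z$. For $i<k$ let $Z'=h_iZ_{i+1}\in\mathcal Z$, so $Z'\neq Z_i$, and $y'=h_iy_{i+1}$. By induction $y'\ne Z'$ and $d_{Z'}(x,y')=d_{Z_{i+1}}(h_i^{-1}x,y_{i+1})\ge L-b$, while $d_{Z'}(x,Z_i)\le b$ by (30). As $L-b>b$, $y'\ne Z_i$, and $d_{Z'}(Z_i,y')\ge L-2b>\Theta$. By (S3) and (30), $d_{Z_i}(x,y')=d_{Z_i}(x,Z')\le b$. This is the first claim. Since $t_i$ fixes $Z_i$, also $y_i\ne Z_i$, and by (28) $d_{Z_i}(x,t_ih_iy_{i+1})\ge L-d_{Z_i}(x,h_iy_{i+1})\ge L-b$. This is the second claim. The last sentence follows by applying $h_0$, with $h_0^{-1}x\in W$ in place of $x$. $\square$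

**Lemma 22.** $(H',W')$ is a windmill.

*Proof.* $H'W'=W'$ and $R_w\le H'$ for $w\in W'$ are clear from $R_{gY}=gR_Yg^{-1}$. We have to prove (29). Let $V\notin W'$. Then $g^{-1}V\notin W'$, so $g^{-1}V\notin W\cup\mathcal Z$, for every $g\in H'$.

**Step 1: a good viewpoint.** We look for a translate $gW$ that is, seen from $V$, in front. Precisely, we claim that there is $g\in H'$ with
$$d_{gZ}(gtx,V)>b+\Theta\qquad\text{for all }Z\in\mathcal Z,\ 1\ne t\in R_Z,\ x\in W.\tag{31}$$
Start with $g_0=1$. If (31) fails for $g_j$ at $(Z_{j+1},t_{j+1})$ and some $x$, put $g_{j+1}=g_jt_{j+1}$ and $P_{j+1}=g_jZ_{j+1}=g_{j+1}Z_{j+1}$. So for each $j\ge1$ reached, $d_{P_j}(g_jx,V)\le b+\Theta$ for some $x\in W$. We show that this stops.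

*Consecutive $Z_j$ differ.* Suppose $Z_{j+1}=Z_j$ with $j\ge1$. Then $P_{j+1}=P_j$, and for some $x,x'\in W$ both $d_{P_j}(g_jx',V)$ and $d_{P_j}(g_jt_{j+1}x,V)$ are at most $b+\Theta$. By (28) and (29), $L-2\Theta\le d_{Z_j}(x',t_{j+1}x)\le2b+2\Theta$, so $L\le16\Theta$, contradicting $L\ge24\Theta$. Hence all words $t_i\cdots t_j$ and $t_j^{-1}\cdots t_i^{-1}$ with $i\le j$ are reduced.

*$P_j\in S(v,V)$ for a fixed $v\in W$.* Put $v'=g_{j-1}^{-1}v=t_{j-1}^{-1}\cdots t_1^{-1}v$. The first claim of Lemma 21 for the leftmost letter of $t_j^{-1}t_{j-1}^{-1}\cdots t_1^{-1}$ and $y=v$ (note $v\ne Z_1$) gives $v'\ne Z_j$ and $d_{Z_j}(x,v')\le b$ for all $x\in W$. Also $d_{Z_j}(t_jx,g_{j-1}^{-1}V)\le b+\Theta$ for some $x\in W$. With (28),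
$$d_{P_j}(v,V)=d_{Z_j}(v',g_{j-1}^{-1}V)\ge L-b-(b+\Theta)=L-2b-\Theta>\Theta .$$
Here $P_j\ne v$, since $v'\ne Z_j$, and $P_j\neq V$, since $P_j\in W'$.

*The $P_j$ are distinct.* For $i<j$, Lemma 21 for $t_i\cdots t_{j-1}$ with $y=Z_j\ne Z_{j-1}$ gives $t_i\cdots t_{j-1}Z_j\ne Z_i$; applying $g_{i-1}$, $P_j\ne P_i$.

As $S(v,V)$ is finite, the process stops, at a $g$ with (31).

**Step 2: everything in $W'$ looks like $gW$ from $V$.** Fix $g$ as in (31) and $x_0\in W$. Let $y'\in W'$. Write $g^{-1}y'=g''y$ with $y\in W\cup\mathcal Z$ and $g''=h_0t_1h_1\cdots t_kh_k$ as above, with $k$ minimal among all such representations. We show $d_V(gx_0,y')\le\Theta$.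

If $k=0$, then $g^{-1}y'\in W\cup\mathcal Z$, and $d_V(gx_0,y')=d_{g^{-1}V}(x_0,g^{-1}y')\le\Theta$ by Lemma 20 for $g^{-1}V$.

Let $k\ge1$. Then the expression is reduced, and $y\ne h_k^{-1}Z_k$, since otherwise $t_kh_ky=Z_k=h_ky$ and $k$ could be lowered. Put $Z=h_0Z_1\in\mathcal Z$, $1\ne t=h_0t_1h_0^{-1}\in R_Z$, $P=gZ$. By Lemma 21, $y'\ne P$, and for $x\in W$, using that $t_1$ fixes $Z_1$,
$$d_P(gtx,y')=d_{h_0Z_1}(h_0t_1h_0^{-1}x,\,h_0t_1h_1y_2)=d_{Z_1}(h_0^{-1}x,\,h_1y_2)\le b .$$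
So (31) gives $d_P(y',V)>\Theta$, and by (S3) and Lemma 20(ii)
$$d_V(gx_0,y')=d_V(gx_0,P)=d_{g^{-1}V}(x_0,Z)\le\Theta .$$
Hence $d_V(y',y'')\le2\Theta$ for all $y',y''\in W'$. $\square$

## 13. Every nontrivial element of $N$ has large degree

*Proof of Theorem B.* Let $v_0=E$, $(H_0,W_0)=(R_{v_0},\{v_0\})$ and $(H_{i+1},W_{i+1})=(H_i',W_i')$; let $\mathcal Z(W_i)$ be the set $\mathcal Z$ for $(H_i,W_i)$. By Lemma 22 these are windmills. The $H_i$ and the $W_i$ increase.

**Step 1: the windmills exhaust $\mathcal Y$.** We show by induction on $s=|S(v_0,V)|$ that $V\in W_{s+1}$ for $V\neq v_0$. Each $S\in S(v_0,V)$ has $|S(v_0,S)|<s$ by Lemma 19(b), so $S\in W_s$. Suppose $V\notin W_s$. For $U\notin W_s\cup\{V\}$ and $x\in W_s$ we have $U\ne v_0$ and $U\notin S(v_0,V)$, so with (29) $d_U(x,V)\le d_U(x,v_0)+d_U(v_0,V)\le3\Theta\le b$. So $V\in\mathcal Z(W_s)\subset W_{s+1}$. It follows that $\bigcup_iH_i$ contains all $R_Y$, and $N=\bigcup_iH_i$.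

**Step 2: a coset that sees $E$ and $gE$ far apart.** Let $1\ne g\in N$. If $g\in H_0=\langle f^m\rangle$, then $\deg g\ge\lambda^m$ by Lemma 7. Otherwise $g\in H_{i+1}\setminus H_i$ for some $i$. An expression of $g$ with minimal $k$ is reduced and has $k\ge1$. Lemma 21 applies with $x=y=v_0\in W_i$, since $h_k^{-1}Z_k\in\mathcal Z(W_i)$ is not in $W_i$. It gives $P=h_0Z_1=aE\notin W_i$ with $P\neq v_0,gv_0$ and $d_P(v_0,gv_0)\ge L-b$.

**Step 3: back to degrees.** So $d_P^\pi(E,gE)\ge L-b-\Theta$, and by (P0) $d_P^\pi(1,g)\ge L-b-\Theta-2\theta$ for the points $1$ and $g$. By (23), $2\Lambda|\pi(a^{-1})-\pi(a^{-1}g)|\ge L-C_6$ with $C_6=b+\Theta+2\theta+2c_2+1$. Now (18) with $x=a^{-1}$, $x'=a^{-1}g$, so $x^{-1}x'=g$, gives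
$$\log\deg g\ge\tfrac12(L-C_6)-C_4 .$$

**Step 4: choosing the constants.** The constants $\theta,\Theta,b,c_2,C_4,C_6,m_0$ depend only on $f$, not on $L$ or $K$. Given $B$, choose first $L\ge4b$ with $\frac12(L-C_6)-C_4>\log\max(B,1)$, and then $K$, hence $m=m_0K$, so large that (28) holds and $\lambda^m>B$. Then every $1\ne g\in N$ has $\deg g>B$. $\blacksquare$

With the deduction in Section 3 this proves Theorem A. For $B=1$ the subgroup $N\cap\operatorname{STame}(\mathbb A^n)$ is normal in $\operatorname{STame}(\mathbb A^n)$, contains $f^m\ne1$, and contains no nontrivial affine map, in particular no nontrivial translation. So $\operatorname{STame}(\mathbb A^n)$ is not simple, for every field $\mathbf k$, in particular for every infinite one, and every $n\ge3$.
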